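# A reflexive space with no equivalent norm of normal structure

Scalars are real. Ordinals are von Neumann ordinals, so $\alpha=\{\beta:\beta<\alpha\}$. We work in ZFC.

## The guess "yes", tested on finite-dimensional, separable and $\ell_p(\Gamma)$ spaces

Let $H$ be a bounded convex set in a normed space, with more than one point and diameter $d>0$. Fix $x\in H$. The smallest ball centered at $x$ that contains $H$ has radius $\sup_{u\in H}\|x-u\|\le d$. One expects that a well-chosen center does better than $d$. This expectation has a name.

**Definition (normal structure).** A normed space $X$ has *normal structure* if every bounded convex $H\subset X$ with more than one point contains a point $x_0$ such that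
$$\sup\{\|x_0-u\|:u\in H\}<\sup\{\|x-y\|:x,y\in H\}.$$
A set $H$ that has more than one point and contains no such $x_0$ will be called *diametral*.

**Definition (equivalent norm).** An equivalent norm on $(X,\|\cdot\|)$ is a norm $|\cdot|$ on $X$ with $c\|x\|\le|x|\le C\|x\|$ for all $x$, for some constants $0<c\le C$.

The problem, which comes from "Compactness and countable compactness in weak topologies", asks whether every reflexive Banach space has an equivalent norm with normal structure. We may choose the norm freely, and reflexive spaces have weakly compact balls, so the first guess is *yes*. Let us test it.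

*Finite dimension.* Here every norm works. Let $H$ be bounded and convex of diameter $d>0$, and let $C$ be its closure, which is compact and convex of diameter $d$. Suppose that $\sup_{u\in C}|x-u|=d$ for every $x\in C$. Start with any $x_1\in C$. Given $x_1,\dots,x_k\in C$, their mean $m_k$ lies in $C$, so by compactness there is $x_{k+1}\in C$ with $|m_k-x_{k+1}|=d$. Since $|m_k-x_{k+1}|\le\frac1k\sum_{i\le k}|x_i-x_{k+1}|$ and each term is at most $d$, all of them equal $d$. This produces an infinite sequence with mutual distances $d$ in a compact set, which is impossible. So some $c\in C$ has $r(c)=\sup_{u\in C}|c-u|<d$. The function $r$ is $1$-Lipschitz, so a point of $H$ close to $c$ also satisfies $r<d$.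

*Hilbert space and separable spaces.* One lemma covers both.

**Lemma 1.** Let $T:X\to\ell_2(I)$ be bounded, linear and injective. Then $|x|=(\|x\|^2+\|Tx\|_2^2)^{1/2}$ is an equivalent norm on $X$ with normal structure.

*Proof.* Clearly $\|x\|\le|x|\le(1+\|T\|^2)^{1/2}\|x\|$. Convexity of $\|\cdot\|^2$ and the parallelogram law in $\ell_2(I)$ give
$$\Big|\frac{a+b}2\Big|^2\le\frac{|a|^2+|b|^2}2-\frac14\|T(a-b)\|_2^2\qquad(a,b\in X). \tag{1}$$
Let $H$ be bounded and convex of diameter $d>0$ in $|\cdot|$. Take $x\ne y$ in $H$ and put $m=\frac{x+y}2$. For $u\in H$ apply (1) to $a=x-u$, $b=y-u$: we get $|m-u|^2\le d^2-\frac14\|T(x-y)\|_2^2$. The subtracted number is positive and does not depend on $u$, so $\sup_{u\in H}|m-u|<d$. $\square$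

If $X$ is separable, choose a sequence $(f_n)$ in $B_{X^*}$ that separates the points of $X$. The operator $Tx=(2^{-n}f_n(x))_n$ is a bounded injection into $\ell_2$, so Lemma 1 applies. Hence every separable Banach space, reflexive or not, has an equivalent norm with normal structure. A counterexample must be nonseparable.

*The spaces $\ell_p(\Gamma)$, $2<p<\infty$, $\Gamma$ uncountable.* Lemma 1 no longer applies. Suppose $T:\ell_p(\Gamma)\to\ell_2(I)$ is bounded and injective. All $Te_\gamma$ are nonzero, so for some $\varepsilon>0$ infinitely many $\gamma$ satisfy $\|Te_\gamma\|\ge\varepsilon$. Take $n$ of them. The average of $\|\sum_{i\le n}\pm Te_{\gamma_i}\|^2$ over all signs equals $\sum_{i\le n}\|Te_{\gamma_i}\|^2\ge n\varepsilon^2$, while each term is at most $\|T\|^2n^{2/p}$. For large $n$ this is a contradiction. The guess survives nevertheless, because the usual norm of $\ell_p(\Gamma)$ is good: Clarkson's inequality $\|\frac{a+b}2\|^p+\|\frac{a-b}2\|^p\le\frac12(\|a\|^p+\|b\|^p)$ can replace (1) in the proof of Lemma 1.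

So the natural program for "yes" is to inject $X$ into some space with a good norm and to add that norm to the old one. For targets, the relevant notion is the following.

**Definition (uniform convexity in every direction).** A normed space $(Z,|\cdot|)$ is *uniformly convex in every direction* if there are no $z\neq0$ and sequences $(a_n),(b_n)$ in $Z$ with $a_n-b_n=z$ for all $n$, $\limsup|a_n|\le1$, $\limsup|b_n|\le1$ and $|\frac{a_n+b_n}2|\to1$.

By homogeneity, $1$ may be replaced by any $M>0$. For example, (1) shows that the norm of Lemma 1 has this property: such sequences would give $\frac14\|Tz\|_2^2\le0$. The sup norm of $c_0$ does not have it: take $a_n=e_n+e_1$ and $b_n=e_n-e_1$ for $n\ge2$; their norms and those of their midpoints $e_n$ are all $1$, and $a_n-b_n=2e_1$.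

The $\ell_p$ computation shows where the program is in danger. An injection of a nonseparable $X$ may have to send infinitely many vectors $e_\gamma$ to vectors bounded away from $0$. If signed sums of many $e_\gamma$ stay small in $X$, this restricts the target. The theorem below says that, for a suitable $X$, there is no good target at all.

## The obstruction: sequences with $|x_n|\to M$ and $|x_n\pm x_m|\le M$

**Lemma 2.** Let $(Z,|\cdot|)$ be a normed space, $M>0$, and let $(x_n)$ be a sequence in $Z$ with
$$|x_n|\to M,\qquad |x_n\pm x_m|\le M\quad(n\ne m). \tag{2}$$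
Then $K=\operatorname{conv}\{x_n\}$ is bounded and convex, has more than one point, and $\sup_{u\in K}|x-u|=\operatorname{diam}K=M$ for every $x\in K$. So $Z$ fails normal structure. Moreover, $Z$ is not uniformly convex in every direction.

*Proof.* For two elements of $K$, written as convex combinations over the same finite index set,
$$\Big|\sum_i\lambda_ix_i-\sum_j\mu_jx_j\Big|=\Big|\sum_{i,j}\lambda_i\mu_j(x_i-x_j)\Big|\le\sum_{i,j}\lambda_i\mu_j|x_i-x_j|\le M,$$
so $\operatorname{diam}K\le M$, and $K$ is bounded. Let $x=\sum_{i\le k}\lambda_ix_i\in K$ with $\lambda_i\ge0$, $\sum\lambda_i=1$, and let $n>k$. Then $|x_n+x|\le\sum_i\lambda_i|x_n+x_i|\le M$. Since $2x_n=(x_n-x)+(x_n+x)$,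
$$|x_n-x|\ge2|x_n|-|x_n+x|\ge2|x_n|-M\longrightarrow M.$$
Hence $M\le\sup_{u\in K}|x-u|\le\operatorname{diam}K\le M$. As $M>0$, $K$ has more than one point, and it is diametral.

For the last claim, choose $i$ with $x_i\ne0$, which exists since $|x_n|\to M>0$. For $n\neq i$ put $a_n=x_n+x_i$ and $b_n=x_n-x_i$. Then $|a_n|,|b_n|\le M$, the midpoints $x_n$ have norms tending to $M$, and $a_n-b_n=2x_i\ne0$ is fixed. $\square$

*Example.* In $c_0$ with the sup norm, $x_n=e_n$ satisfies (2) with $M=1$.

*Example (a reflexive one).* On $\ell_2$ put $|x|=\max(\|x\|_2,\sqrt2\,\|x\|_\infty)$, which is an equivalent norm. Then $|e_n|=\sqrt2$ and $|e_n\pm e_m|=\max(\sqrt2,\sqrt2)=\sqrt2$, so (2) holds with $M=\sqrt2$. Thus even a Hilbert space has bad equivalent norms. The difficulty is to produce a space for which *every* equivalent norm is bad.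

## Exact stabilization in $c_0(\omega_1)$

Forget reflexivity for a moment. Can we force (2) in every equivalent norm of some space? Try $c_0$ first. Let $|\cdot|$ be an equivalent norm, and for a finite nonempty set $A$ put $g(A)=\max_{\varepsilon\in\{-1,1\}^A}|\sum_{i\in A}\varepsilon_ie_i|$. These numbers are bounded, because signed sums have sup norm $1$. Let
$$M_k=\sup\{g(A):A\subset\{k,k+1,\dots\}\text{ finite, nonempty}\},\qquad M=\lim_kM_k .$$
Choose disjoint sets $A_n$ further and further out with $g(A_n)$ close to $M$, and signed sums $x_n$ over $A_n$ with $|x_n|=g(A_n)$. The vector $x_n\pm x_m$ is a signed sum over $A_n\cup A_m$, so its norm is at most $M_k$ if both sets lie beyond $k$. But we need $M$, not $M_k$. The loss is real: in the norm $|x|^2=\|x\|_\infty^2+\sum_i4^{-i}x_i^2$, which has normal structure by Lemma 1, we have $M_k^2=1+\sum_{i\ge k}4^{-i}>1=M^2$ for every $k$. The limit is approached and never reached.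

With an uncountable index set the limit is reached.

**Lemma 3 (warm-up).** No equivalent norm on $c_0(\omega_1)$ has normal structure.

*Proof.* Let $|\cdot|$ be an equivalent norm, $g$ as above, and $H(\eta)=\sup\{g(A):A\subset[\eta,\omega_1)\text{ finite, nonempty}\}$ for $\eta<\omega_1$. The function $H$ is nonincreasing and lies between two positive constants. Let $M=\inf H>0$ and choose $\eta_n$ with $H(\eta_n)<M+2^{-n}$. The ordinal $\eta=\sup_n\eta_n$ is countable, and $H(\eta)=M=H(\eta')$ for all $\eta'\ge\eta$. So we can choose successively disjoint finite sets $A_n\subset[\eta,\omega_1)$ with $g(A_n)>M(1-2^{-n})$. Then $g(A_n)\le M$, and $A_n\cup A_m\subset[\eta,\omega_1)$ gives $g(A_n\cup A_m)\le H(\eta)=M$. Signed sums $x_n$ over $A_n$ with $|x_n|=g(A_n)$ satisfy (2), and Lemma 2 applies. $\square$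

The space $c_0(\omega_1)$ is not reflexive. To get reflexivity we shall allow bounded signed sums only over sets $A$ from a restricted family $\mathcal F$ of finite subsets of an index set $\Gamma$. The family will be hereditary and *compact*, in the sense that no infinite $B\subset\Gamma$ has all its finite subsets in $\mathcal F$. (If it had one, the vectors $e_\gamma$, $\gamma\in B$, would have uniformly bounded signed sums, as in $c_0$.)

This collides with the proof of Lemma 3, which uses one class $\mathcal G=\{A\subset[\eta,\omega_1)\text{ finite, nonempty}\}$ that contains the sets $A_n$ *and* the unions $A_n\cup A_m$. Suppose $\mathcal F$ is hereditary and $\mathcal G\subset\mathcal F$ is a nonempty class of nonempty sets such that each $A\in\mathcal G$ has a disjoint $A'\in\mathcal G$ with $A\cup A'\in\mathcal G$. Iterating, $A\subset A\cup A'\subset\cdots$ grows to an infinite set all of whose finite subsets lie in $\mathcal F$, and compactness is lost.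

The way out is to make unions cost something. Each $A\in\mathcal F$ will carry ordinals below $\omega_1$, and uniting two sets with all ordinals $<\alpha$ will give a set with ordinals $<\alpha+1$. Inside a set the ordinals will have to decrease strictly as one goes deeper, so an infinite set would give an infinite decreasing sequence of ordinals. The price is that we must compare suprema at the two levels $\alpha$ and $\alpha+1$. Two facts will pay it. A supremum of reals is approached by countably many sets, and these use only countably many ordinals $<\omega_1$, so the full supremum is attained at some level $\alpha<\omega_1$. (With integer ranks this would break down: countably many sets may have unbounded ranks.) Then one $\alpha$ must be made to work for all further restrictions at once. For this we shall diagonalize along a chain of restrictions of length $\omega_1$, so our restrictions must be closed under unions of such chains. This is why the tree below has height $\omega_2$.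

## The two theorems

In this talk, a *long $1$-unconditional basis* of $X$ is a family $(e_\gamma)_{\gamma\in\Gamma}$ such that every $x\in X$ has a unique expansion $x=\sum_\gamma x_\gamma e_\gamma$, the limit being over the net of finite subsets of $\Gamma$, and all coordinatewise sign changes are isometries of $X$. The unit vectors of $\ell_2(\Gamma)$ are an example. The density character of $X$ is the least cardinality of a dense subset.

**Theorem 4.** There is a reflexive Banach space $X$, with a (long) $1$-unconditional basis and density character $2^{\aleph_1}$, such that for every equivalent norm $|\cdot|$ on $X$ the space $(X,|\cdot|)$ fails normal structure.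

So the answer to the problem is *no*.

**Theorem 5 (strong version).** Let $X$ be the space of Theorem 4 with basis $(e_\gamma)_{\gamma\in\Gamma}$. Let $S:X\to Z$ be a bounded linear operator into a normed space $(Z,|\cdot|)$ with $Se_\gamma\ne0$ for all $\gamma$ (for example, $S$ injective). Then there are $M>0$ and a sequence $(x_n)$ in $Z$ of images under $S$ of finitely, pairwise disjointly supported vectors such that (2) holds, and $K=\operatorname{conv}\{x_n\}$ is bounded, convex, has more than one point, and
$$\sup_{u\in K}|x-u|=\operatorname{diam}K=M\qquad\text{for every }x\in K.$$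
Hence $Z$ fails normal structure. So $X$ admits no bounded injective operator into any normed space with normal structure, and in particular no such operator into any space that is uniformly convex in every direction.

Once $X$ is built, Theorem 4 follows from Theorem 5 with $Z=(X,|\cdot|)$ and $S=\mathrm{id}$, which is bounded because $|x|\le C\|x\|$.

## A compact family of finite sets of branches

**Step 1: the tree and its branches.** *This step sets up the index set $\Gamma$ and the restrictions $t$ along which we shall stabilize.* Let $\Lambda=\omega_1\times\omega$.

* $T$ is the set of all functions $t:\delta\to\Lambda$ with $\delta<\omega_2$, ordered by extension.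
* $\Gamma$ is the set of all $x:\omega_2\to\Lambda$ for which there is $\delta<\omega_2$ with $x(\xi)=(0,0)$ for all $\xi\ge\delta$.
* For $t\in T$ let $[t]=\{x\in\Gamma:t\subset x\}$. It is nonempty: extend $t$ by $(0,0)$.

The cardinal $\omega_2$ is regular, so the supremum of at most $\aleph_1$ ordinals below $\omega_2$ is below $\omega_2$. Hence
$$\text{the union of an increasing chain of at most }\aleph_1\text{ elements of }T\text{ lies in }T. \tag{3}$$

The cardinality of $\Gamma$ is $2^{\aleph_1}$. For $\delta<\omega_2$ we have $|\Lambda^\delta|\le\aleph_1^{\aleph_1}=2^{\aleph_1}$, and there are $\aleph_2\le2^{\aleph_1}$ values of $\delta$, so $|\Gamma|\le2^{\aleph_1}$. Conversely, extending all functions $\omega_1\to\Lambda$ by $(0,0)$ gives $2^{\aleph_1}$ elements of $\Gamma$.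

**Step 2: the family $\mathcal F$.** *This step defines the admissible sets; the ordinals mentioned above are the first coordinates at branching points.* For $x\ne y$ in $\Gamma$ let $\Delta(x,y)=\min\{\xi:x(\xi)\ne y(\xi)\}$. Call $x,y$ *linked* if $x(\Delta(x,y))$ and $y(\Delta(x,y))$ have the same first coordinate; denote this coordinate by $o(x,y)<\omega_1$.

For three distinct points the minimum of the three values of $\Delta$ is attained at least twice. Indeed, if $\Delta(x,y)=\delta$ is the minimum and the other two values exceed $\delta$, then $x(\delta)=z(\delta)=y(\delta)$, a contradiction.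

Let $\mathcal F$ be the family of all finite $A\subset\Gamma$ such that

* (F1) any two distinct elements of $A$ are linked;
* (F2) there are no distinct $x,y,z\in A$ with $\Delta(x,y)=\Delta(y,z)=\Delta(x,z)$;
* (F3) if $x,y,z\in A$ are distinct and $\Delta(x,y)=\Delta(x,z)<\Delta(y,z)$, then $o(y,z)<o(x,y)$.

In words: branching in $A$ is binary, and the ordinal attached to a branching point drops strictly as we go up the tree. All three conditions concern pairs or triples of elements, so $\mathcal F$ is hereditary; it contains $\emptyset$ and all singletons.

*Example.* For $i,j\in\{0,1\}$ let $x_{ij}(0)=(1,i)$, $x_{ij}(1)=(0,j)$, and $x_{ij}(\xi)=(0,0)$ for $\xi\ge2$. Points with different $i$ have $\Delta=0$ and $o=1$; points with the same $i$ have $\Delta=1$ and $o=0$. Every triple contains two points with the same $i$ and a third with the other, so its values of $\Delta$ are $0,0,1$, and (F3) asks for $0<1$. Thus $\{x_{00},x_{01},x_{10},x_{11}\}\in\mathcal F$. If we change $x_{ij}(1)$ to $(2,j)$, then (F3) asks for $2<1$ and fails.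

*Example.* Let $k\in\omega$, $A\in\mathcal F$, and suppose $o(x,y)<k$ for all distinct $x,y\in A$. Then $|A|\le2^k$. For $k=0$ there are no pairs. For the step from $k-1$ to $k$, let $|A|\ge2$ and let $\delta$ be the smallest value of $\Delta$ on $A$. By (F2) exactly two values occur at $\delta$, so $A$ splits into two classes, and pairs from different classes have one common ordinal $j\le k-1$. By (F3), pairs within a class have $o<j\le k-1$, so each class has at most $2^{k-1}$ elements.

**Step 3: compactness of $\mathcal F$.** *This step gives the property that will make $X$ reflexive.*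

**Lemma 6.** There is no infinite $B\subset\Gamma$ all of whose finite subsets belong to $\mathcal F$.

*Proof.* Suppose $B$ is such a set and put $B_0=B$. Given an infinite $B_k\subset B$, let $\delta_k=\min\{\Delta(x,y):x\ne y\in B_k\}$. All elements of $B_k$ agree below $\delta_k$. At $\delta_k$ they take at least two values. They take at most two, because three elements with distinct values at $\delta_k$ would have all pairwise $\Delta$ equal to $\delta_k$, against (F2). So $B_k$ splits into two nonempty classes according to the value at $\delta_k$. Let $B_{k+1}$ be an infinite class, and choose $x_k$ in the other class.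

Elements of $B_{k+1}$ agree at all $\xi\le\delta_k$, so $\delta_{k+1}>\delta_k$. For $y\in B_{k+1}$ we have $\Delta(x_k,y)=\delta_k$, and $o(x_k,y)$ is the first coordinate of $x_k(\delta_k)$, which does not depend on $y$; call it $o_k$.

Now take $y\in B_{k+2}$. Then $x_{k+1}$ and $y$ are in $B_{k+1}$, in different classes, and
$$\Delta(x_k,x_{k+1})=\Delta(x_k,y)=\delta_k<\delta_{k+1}=\Delta(x_{k+1},y).$$
By (F3), $o_{k+1}=o(x_{k+1},y)<o(x_k,x_{k+1})=o_k$. So $(o_k)$ is an infinite strictly decreasing sequence of ordinals, a contradiction. $\square$

## The reflexive space built on $\mathcal F$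

**Step 4: a weakly compact set in $c_0(\Gamma)$.** *This step turns Lemma 6 into weak compactness.* Let
$$W_0=\{w\in\{-1,0,1\}^\Gamma:\operatorname{supp}w\in\mathcal F\}\subset c_0(\Gamma).$$
On bounded subsets of $c_0(\Gamma)$ the weak topology is the topology of pointwise convergence, because finitely supported functionals are norm dense in $\ell_1(\Gamma)=c_0(\Gamma)^*$. The product $\{-1,0,1\}^\Gamma$ is compact, so it suffices to show that $W_0$ is closed in it. Let $w$ be the pointwise limit of a net $(w_i)$ in $W_0$. If $F\subset\operatorname{supp}w$ is finite, then eventually $w_i|_F=w|_F$, so $F\subset\operatorname{supp}w_i$ and $F\in\mathcal F$ by heredity. Thus all finite subsets of $\operatorname{supp}w$ are in $\mathcal F$. By Lemma 6, $\operatorname{supp}w$ is finite. Hence it is itself in $\mathcal F$, and $w\in W_0$.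

So $W_0$ is weakly compact. By Krein's theorem $W=\overline{\operatorname{conv}}\,W_0$ is weakly compact. It is convex, and symmetric because $W_0=-W_0$.

**Step 5: from a weakly compact set to a reflexive space.** *This step produces a reflexive space whose unit ball contains $W$.* The tool is Lemma 1 of Davis–Figiel–Johnson–Pełczyński, Factoring weakly compact operators, J. Funct. Anal. 17 (1974). We state the part that we need, and prove it.

**Lemma 7.** Let $W$ be a nonempty, weakly compact, symmetric, convex subset of a Banach space $E$. Let $\|\cdot\|_n$ be the gauge of $U_n=2^nW+2^{-n}B_E$, let $|||x|||=(\sum_{n\ge1}\|x\|_n^2)^{1/2}$ and $Y=\{x\in E:|||x|||<\infty\}$. Then $(Y,|||\cdot|||)$ is a Banach space, $W\subset B_Y$, the inclusion $j:Y\to E$ is continuous, and $Y$ is reflexive.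

*Proof.* The set $W$ is bounded, say $W\subset rB_E$, so $2^{-n}B_E\subset U_n\subset(2^nr+2^{-n})B_E$. Hence each $\|\cdot\|_n$ is an equivalent norm on $E$. Let $E_n=(E,\|\cdot\|_n)$ and let $V$ be the $\ell_2$-sum of the $E_n$. The map $\varphi(y)=(y,y,\dots)$ is an isometry of $Y$ onto the closed subspace of constant sequences in $V$, so $Y$ is a Banach space. Since $\|y\|_1\le|||y|||$, $j$ is continuous. If $w\in W$, then $2^nw\in U_n$, so $\|w\|_n\le2^{-n}$ and $|||w|||^2\le\sum_{n\ge1}4^{-n}=\frac13$. Thus $W\subset B_Y$.

For reflexivity, recall that $V^{**}$ is the $\ell_2$-sum of the $E_n^{**}$, its coordinate maps being the second adjoints $P_n^{**}$ of the coordinate maps $P_n:V\to E_n$. From $P_n\varphi=j$ we get $P_n^{**}\varphi^{**}=j^{**}$, that is,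
$$\varphi^{**}(y^{**})=(j^{**}y^{**},j^{**}y^{**},\dots).$$
Since $\varphi$ is an isometric embedding, so is $\varphi^{**}$. Hence $j^{**}$ is injective.

Let $y^{**}\in B_{Y^{**}}$. By Goldstine's theorem $j^{**}y^{**}$ lies in the weak\* closure of $j(B_Y)$ in $E^{**}$. If $y\in B_Y$, then $\|y\|_n\le1<2$, so $y\in2U_n=2^{n+1}W+2^{1-n}B_E$. The set $2^{n+1}W+2^{1-n}B_{E^{**}}$ is weak\* compact, as the sum of two weak\* compact sets, and contains $j(B_Y)$. So for every $n$, $j^{**}y^{**}\in2^{n+1}W+2^{1-n}B_{E^{**}}$, and hence $j^{**}y^{**}$ has distance at most $2^{1-n}$ from $E$. As $E$ is norm closed in $E^{**}$, $j^{**}y^{**}=e$ for some $e\in E$. The norm of $e$ in $E_n^{**}$ is $\|e\|_n$, and so $\sum_n\|e\|_n^2=\|\varphi^{**}(y^{**})\|^2<\infty$. Thus $e\in Y$ and $j^{**}y^{**}=e=j^{**}e$, where the last $e$ is regarded as an element of $Y\subset Y^{**}$. By injectivity $y^{**}=e\in Y$. $\square$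

**Step 6: the space $X$.** *This step defines $X$ and checks everything in Theorem 4 except normal structure.* Apply Lemma 7 with $E=c_0(\Gamma)$ and the set $W$ of Step 4. Singletons are in $\mathcal F$, so $e_\gamma\in W_0\subset Y$. Let $X$ be the closed linear span of $\{e_\gamma:\gamma\in\Gamma\}$ in $Y$. A closed subspace of a reflexive space is reflexive, so $X$ is reflexive. Since $\sum_{\gamma\in A}\varepsilon_\gamma e_\gamma\in W_0\subset B_Y$ for $A\in\mathcal F$,
$$\Big|\Big|\Big|\sum_{\gamma\in A}\varepsilon_\gamma e_\gamma\Big|\Big|\Big|\le1\qquad\text{for all }A\in\mathcal F,\ \varepsilon\in\{-1,1\}^A. \tag{4}$$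

*The basis.* A coordinatewise sign change $\sigma$ maps $W_0$ onto $W_0$ and $B_{c_0(\Gamma)}$ onto itself. Hence it maps $W$ onto $W$ and each $U_n$ onto itself, so it preserves $|||\cdot|||$; it also maps $X$ onto $X$. For finite $F\subset\Gamma$ let $\sigma_F$ change the signs off $F$. The coordinate projection $P_F=\frac12(\mathrm{id}+\sigma_F)$ then has norm at most $1$ on $X$. Along the net of finite sets, $P_Fx\to x$ for $x$ in the linear span of the $e_\gamma$, and therefore, by the uniform bound, for all $x\in X$. So $x=\sum_\gamma x_\gamma e_\gamma$, where $x_\gamma$ are the coordinates of $x$ in $c_0(\Gamma)$. The expansion is unique because $j$ is continuous, so coordinates can be read off in $c_0(\Gamma)$. Thus $(e_\gamma)$ is a $1$-unconditional basis of $X$.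

*The density.* For $\gamma\ne\gamma'$, $\|j\|\,|||e_\gamma-e_{\gamma'}|||\ge\|e_\gamma-e_{\gamma'}\|_\infty=1$. So $X$ contains $|\Gamma|$ points with mutual distances at least $1/\|j\|$, and its density is at least $|\Gamma|$. Rational finite combinations of the $e_\gamma$ are dense, so the density is exactly $|\Gamma|=2^{\aleph_1}$.

## Stabilizing a norm on $\mathcal F$: proof of Theorem 5

Let $S:X\to(Z,|\cdot|)$ be bounded and linear with $Se_\gamma\ne0$ for all $\gamma$.

**Step 7: the quantities to be stabilized.** *This step sets up the analogue of $H(\eta)$ from Lemma 3, now with two parameters: a restriction $t$ and a level $\alpha$.* For nonempty $A\in\mathcal F$ put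
$$g(A)=\max_{\varepsilon\in\{-1,1\}^A}\Big|\sum_{\gamma\in A}\varepsilon_\gamma Se_\gamma\Big|\le\|S\|,$$
where the bound is (4). For $t\in T$ and $\alpha\le\omega_1$ let
$$\mathcal F(t,\alpha)=\{A\in\mathcal F\setminus\{\emptyset\}:A\subset[t],\ o(x,y)<\alpha\text{ for all distinct }x,y\in A\},$$
$$H(t,\alpha)=\sup\{g(A):A\in\mathcal F(t,\alpha)\}.$$
Singletons from $[t]$ are in $\mathcal F(t,\alpha)$ and $g(\{\gamma\})=|Se_\gamma|>0$, so $0<H(t,\alpha)\le\|S\|$. For $\alpha=\omega_1$ the condition on $o$ is void. If $t\subset t'$ then $[t']\subset[t]$. Hence
$$t\subset t'\Rightarrow H(t',\alpha)\le H(t,\alpha),\qquad\alpha\le\beta\Rightarrow H(t,\alpha)\le H(t,\beta). \tag{5}$$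

**Step 8: for each $t$, the full supremum is attained at a countable level.** *This step pays for the ranks.* We claim that for every $t\in T$ there is $\alpha<\omega_1$ with $H(t,\alpha)=H(t,\omega_1)$. Choose $A_k\in\mathcal F(t,\omega_1)$, $k\in\omega$, with $g(A_k)\to H(t,\omega_1)$. Only countably many ordinals $o(x,y)<\omega_1$ occur in the finite sets $A_k$, so some $\alpha<\omega_1$ exceeds all of them. Then every $A_k$ is in $\mathcal F(t,\alpha)$, and $H(t,\alpha)\ge\sup_kg(A_k)\ge H(t,\omega_1)$. The other inequality is (5).

**Step 9: stabilizing the full supremum.** *This step finds a restriction after which $H(\cdot,\omega_1)$ is exactly constant, as in Lemma 3.* We claim that there is $s_*\in T$ with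
$$H(t,\omega_1)=H(s_*,\omega_1)=:M\qquad\text{for all }t\in T\text{ with }t\supset s_*. \tag{6}$$
For $s\in T$ let $m(s)=\inf\{H(t,\omega_1):t\in T,\ t\supset s\}$. Put $s_0=\emptyset$, and choose $s_{n+1}\supset s_n$ with $H(s_{n+1},\omega_1)\le m(s_n)+2^{-n}$. By (3), $s_*=\bigcup_ns_n\in T$. Let $t\supset s_*$. For every $n$, using (5), then $t\supset s_n$, then the choice of $s_{n+1}$, then $s_*\supset s_{n+1}$,
$$H(s_*,\omega_1)\ge H(t,\omega_1)\ge m(s_n)\ge H(s_{n+1},\omega_1)-2^{-n}\ge H(s_*,\omega_1)-2^{-n}.$$
Letting $n\to\infty$ gives (6). Note that $M>0$.

**Step 10: one level for all extensions.** *Step 8 gives a level that depends on $t$; this step makes it uniform, and it is here that chains of length $\omega_1$ are needed.* We claim that there are $s\supset s_*$ in $T$ and $\alpha<\omega_1$ with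
$$H(t,\alpha)=M\qquad\text{for all }t\in T\text{ with }t\supset s. \tag{7}$$
By (5) and (6), $H(t,\alpha)\le M$ for all $t\supset s_*$ and all $\alpha$. So if the claim fails, then for all $t\supset s_*$ and $\alpha<\omega_1$ there is $t'\supset t$ in $T$ with $H(t',\alpha)<M$. By recursion on $\alpha<\omega_1$ choose $t_\alpha\in T$ with
$$t_\alpha\supset s_*\cup\bigcup_{\beta<\alpha}t_\beta,\qquad H(t_\alpha,\alpha)<M.$$
This is possible because at stage $\alpha$ the union on the right is the union of a countable increasing chain, hence in $T$ by (3), and it extends $s_*$. Let $t=\bigcup_{\alpha<\omega_1}t_\alpha$. By (3), now for a chain of length $\omega_1$, $t\in T$. By (5), $H(t,\alpha)\le H(t_\alpha,\alpha)<M$ for every $\alpha<\omega_1$. By Step 8, $H(t,\omega_1)=H(t,\alpha)$ for some $\alpha<\omega_1$, so $H(t,\omega_1)<M$. Since $t\supset s_*$, this contradicts (6).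

**Step 11: near-optimal sets whose pairwise unions are admissible.** *This step uses the room in the tree: above $s$ we place countably many successors that share the first coordinate $\alpha$.* Fix $s,\alpha$ as in (7), let $\delta=\operatorname{dom}s$, and for $n\in\omega$ put
$$u_n=s\cup\{(\delta,(\alpha,n))\}\in T.$$
As $u_n\supset s$, (7) gives $H(u_n,\alpha)=M$. Since $M(1-2^{-n})<M$, we can choose
$$A_n\in\mathcal F(u_n,\alpha)\qquad\text{with}\qquad g(A_n)>M(1-2^{-n}).$$
The sets $[u_n]$ are pairwise disjoint, hence so are the $A_n$. We claim that $A_n\cup A_m\in\mathcal F(s,\alpha+1)$ for $n\ne m$. Clearly $A_n\cup A_m\subset[s]$.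

*Pairs.* If $x\in A_n$ and $y\in A_m$, then $x$ and $y$ agree with $s$ below $\delta$, and $x(\delta)=(\alpha,n)$, $y(\delta)=(\alpha,m)$. So $\Delta(x,y)=\delta$, the points are linked, and $o(x,y)=\alpha$. Distinct points of the same set are linked with $o<\alpha$. This proves (F1), and all ordinals are $<\alpha+1$.

*Triples.* Triples inside $A_n$ or inside $A_m$ satisfy (F2) and (F3) because $A_n,A_m\in\mathcal F$. Any other triple consists of $x,y$ in one of the sets and $z$ in the other. Since $x,y$ extend the same $u_i$, they agree at all $\xi\le\delta$, and
$$\Delta(z,x)=\Delta(z,y)=\delta<\Delta(x,y).$$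
So (F2) holds for this triple, and (F3) requires only $o(x,y)<o(z,x)=\alpha$, which is true because all ordinals inside $A_n$ and inside $A_m$ are $<\alpha$.

This proves the claim. By (5), and by (6) since $s\supset s_*$,
$$g(A_n\cup A_m)\le H(s,\alpha+1)\le H(s,\omega_1)=M\qquad(n\ne m). \tag{8}$$
The sets $A_n$ come from level $\alpha$ and their unions from level $\alpha+1$, yet the bound is the same number $M$.

**Step 12: the diametral set.** *This step converts (8) into (2).* Choose signs such that $x_n=\sum_{\gamma\in A_n}\varepsilon_\gamma Se_\gamma$ has $|x_n|=g(A_n)$. Then $x_n$ is the image under $S$ of $\sum_{\gamma\in A_n}\varepsilon_\gamma e_\gamma$, and these vectors have finite, pairwise disjoint supports. We have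
$$M(1-2^{-n})<|x_n|=g(A_n)\le H(u_n,\alpha)=M,$$
so $|x_n|\to M$. For $n\ne m$ the sets $A_n,A_m$ are disjoint, so $x_n\pm x_m$ is a signed sum of the $Se_\gamma$ over $A_n\cup A_m$, and $|x_n\pm x_m|\le g(A_n\cup A_m)\le M$ by (8). This is (2). Lemma 2 gives all the assertions about $K=\operatorname{conv}\{x_n\}$; in particular $Z$ fails normal structure, and $Z$ is not uniformly convex in every direction. An injective $S$ satisfies $Se_\gamma\ne0$ for all $\gamma$, so the last sentence of Theorem 5 follows. $\blacksquare$

Taking $Z=(X,|\cdot|)$ for an arbitrary equivalent norm and $S=\mathrm{id}$, we obtain Theorem 4. Hence not every reflexive Banach space has an equivalent norm with normal structure. $\blacksquare$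

## Larger densities and the exact input of the stabilization

*Larger densities.* Normal structure passes to subspaces, since a bounded convex subset of a subspace is a bounded convex subset of the whole space. Let $\kappa\ge2^{\aleph_1}$. The space $X\oplus_2\ell_2(\kappa)$ is reflexive of density $\kappa$. An equivalent norm on it restricts to an equivalent norm on $X$, which fails normal structure by Theorem 4. So $X\oplus_2\ell_2(\kappa)$ has no equivalent norm with normal structure. The same argument applies to every Banach space, reflexive or not, that contains an isomorphic copy of $X$.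

*What Steps 7–12 use.* The operator $S$ enters only through the vectors $v_\gamma=Se_\gamma$, which must be nonzero, and through the bound on $g$. So those steps show that any normed space fails normal structure if it contains nonzero vectors $(v_\gamma)_{\gamma\in\Gamma}$ with
$$\sup\Big\{\Big|\sum_{\gamma\in A}\varepsilon_\gamma v_\gamma\Big|:A\in\mathcal F,\ \varepsilon_\gamma=\pm1\Big\}<\infty.$$

*What is not settled here.* A counterexample must be nonseparable. The argument above does not determine whether reflexive spaces of density $\kappa$ with $\aleph_1\le\kappa<2^{\aleph_1}$ can fail to have an equivalent norm with normal structure.
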